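# Homogeneous approximation of the constant $1$ at a corner: the rate $1/\log n$

## 1. The guess $1/n$, tested on the disc and the square

Let $d\ge 2$. We write $H_n^d$ for the space of homogeneous polynomials of degree $n$ in $d$ real variables, with real coefficients. A set $K\subset\mathbb R^d$ is *0-symmetric* if $K=-K$, and for a compact set $E$ and $g\in C(E)$ we put $\|g\|_{C(E)}=\max_E|g|$.

A single homogeneous polynomial is even or odd, so on the boundary of a 0-symmetric body it cannot approximate general functions. Two consecutive degrees together can.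

**Theorem (Varjú).** If $K\subset\mathbb R^d$ is a 0-symmetric convex polytope with nonempty interior, then for every $f\in C(\partial K)$ there are $h_n\in H_n^d$, $h_{n+1}\in H_{n+1}^d$ with $h_n+h_{n+1}\to f$ uniformly on $\partial K$ as $n\to\infty$.

We quote this theorem without proof. We ask how fast the approximation goes for the simplest target, $f=1$. For a 0-symmetric convex body $K$ (compact, convex, nonempty interior) put
$$E_n(K)=\inf_{h_n,h_{n+1}}\|1-h_n-h_{n+1}\|_{C(\partial K)},\qquad e_k(K)=\inf_{h\in H_k^d}\|1-h\|_{C(\partial K)} .$$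
The problem, posed in the survey "Homogeneous polynomial approximation on convex and star like domains" (https://drna.padovauniversitypress.it/system/files/papers/KrooSurvey2023.pdf), is to prove or disprove that every 0-symmetric convex polytope $K$ with nonempty interior has a constant $c_K>0$ with
$$E_n(K)\ \ge\ \frac{c_K}{\log n}\qquad(n\ge 2). \tag{1}$$

**Reduction to one even degree.** Let $k$ be the even element of $\{n,n+1\}$. Averaging $1-h_n-h_{n+1}$ over $x$ and $-x$ removes the odd part and leaves $1-h_k$, so $\|1-h_k\|\le\|1-h_n-h_{n+1}\|$ on $\partial K$. Conversely, the odd polynomial may be taken to be $0$. Hence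
$$E_n(K)=e_k(K),\qquad \frac{\log k}{\log n}\to 1. \tag{2}$$

**The disc.** For the Euclidean ball and even $k$, the polynomial $(x_1^2+\dots+x_d^2)^{k/2}$ equals $1$ on the boundary, so $e_k=0$. Any lower bound must come from points where $\partial K$ is not smooth.

**The guess.** The model of a corner is $|x|$. By S. Bernstein, the best uniform approximation of $|x|$ on $[-1,1]$ by polynomials of degree $n$ has error asymptotic to $0.28016\ldots/n$. So one would guess $E_n(K)\approx C/n$, and (1) would then be *false*. We test this on the square $K=[-1,1]^2$.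

Averaging $h$ over the symmetries of the square does not increase $\|1-h\|_{C(\partial K)}$, so we may take $h$ invariant. Every boundary point is equivalent to some $(1,y)$ with $0\le y\le1$. Put $s=y^2\in[0,1]$ and $q(s)=h(1,y)$.

*Degree 2.* Here $q=\alpha(1+s)$. The choice $\alpha=\frac23$ has values in $[\frac23,\frac43]$, so the error is $\frac13$. For a lower bound, $2q(0)-q(1)=0$ for every such $q$. Applying this combination to $1-q$ gives $1=2(1-q(0))-(1-q(1))\le 3\|1-q\|$. Hence $e_2=\frac13$.

*Degree 4.* Here $q=\alpha(1+s^2)+\beta s$. The function $1-s+s^2$ has range $[\frac34,1]$ on $[0,1]$, so $\frac87(1-s+s^2)$ has range $[\frac67,\frac87]$ and error $\frac17$. Conversely, $q(0)-4q(\frac12)+2q(1)=0$ for $q=1+s^2$ (it reads $1-5+4$) and for $q=s$ (it reads $-2+2$). On the constant $1$ the combination is $-1$, and its weights have total size $7$. So $e_4=\frac17$.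

Both values equal $1/(2k-1)$, which looks like good news for the guess.

*Degree 6.* Here $q=\alpha(1+s^3)+\beta(s+s^2)$. Let $v(s)=1-\frac12s-\frac12s^2+s^3$. Then $v(0)=v(1)=1$, and $v'(s)=3s^2-s-\frac12$ changes sign once on $[0,1]$, at $s_*=\frac{1+\sqrt7}6$, from minus to plus. Using $s_*^2=\frac{s_*}3+\frac16$ twice, we get $v_*=v(s_*)=\frac{35}{36}-\frac{7s_*}{18}=\frac{7(14-\sqrt7)}{108}$. The polynomial $\frac2{1+v_*}v$ has error $\varepsilon=\frac{1-v_*}{1+v_*}$. Conversely, every admissible $q$ satisfies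
$$q(s)=(1-s-s^2+s^3)\,q(0)+\tfrac12(s+s^2)\,q(1)$$
(check $q=1+s^3$ and $q=s+s^2$). The coefficients are nonnegative, because $1-s-s^2+s^3=(1-s)^2(1+s)$, and their sum is $v(s)$. Applying the relation at $s_*$ to $1-q$ gives $1-v_*\le(1+v_*)\|1-q\|$. Hence
$$e_6=\frac{1-v_*}{1+v_*}=\frac{10+7\sqrt7}{206-7\sqrt7}\approx0.152\;>\;\tfrac17=e_4 .$$
The pattern $1/(2k-1)$ breaks at once, and the error even goes up.

**What the guess overlooks.** Let $N$ be the *gauge* of $K$, the norm whose unit ball is $K$. For the square, $N(x,y)=\max(|x|,|y|)$. Since $h$ and $N^k$ are both homogeneous of degree $k$ ($k$ even), $|1-h|\le\varepsilon$ on $\partial K$ means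
$$|h-N^k|\le\varepsilon N^k\quad\text{on }\mathbb R^d .$$
So the function with the kink is $N^k$ and not $N$, and the slope of its kink grows like $k$. If a kink of slope $m$ costs a polynomial of degree $k$ about $m/k$, the corrected guess is an error that stays above a positive *constant*. Varjú's theorem excludes this for polytopes. The truth lies between the two guesses, and (1) is correct. The corrected guess fails because the weight $N^k$ lets a polynomial of degree $k$ behave near a corner as if it had resolution of order $k\log k$. The proofs make this precise.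

## 2. Exponential type, the constant $\beta$, and the two theorems

**Definition.** An entire function $F$ has *exponential type* $\le\sigma$ if for every $\epsilon>0$ there is $C_\epsilon$ with $|F(z)|\le C_\epsilon e^{(\sigma+\epsilon)|z|}$.

For example, $\sin\sigma z$ has type $\le\sigma$, and every polynomial has type $\le0$. If $F$ has type $\le1$, then $F(\sigma z)$ has type $\le\sigma$. Since $\frac{\sin w}w=\frac12\int_{-1}^1e^{iwr}dr$, we have $\left|\frac{\sin w}w\right|\le e^{|\operatorname{Im}w|}\min(1,|w|^{-1})$.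

**Phragmén–Lindelöf.** If $f$ is analytic in the open upper half-plane, continuous on its closure, bounded by $B$ on $\mathbb R$, and satisfies $|f(z)|\le C_\epsilon e^{(\sigma+\epsilon)|z|}$ for every $\epsilon>0$, then $|f(z)|\le Be^{\sigma\operatorname{Im}z}$. We use it as follows. Let $F$ be entire of type $\le\sigma$ with $|F(x)|\le B(1+|x|)$ on $\mathbb R$. Since $1+|x|\le\sqrt2\,|x\pm i|$, applying the theorem to $F(z)/(z+i)$ above, and to $F(z)/(z-i)$ below, gives
$$|F(z)|\le\sqrt2B\,|z\pm i|\,e^{\sigma|\operatorname{Im}z|}\quad(\pm\operatorname{Im}z\ge0),\qquad\text{so } |F(z)|\le \sqrt2B(1+|z|)e^{\sigma|\operatorname{Im}z|} . \tag{3}$$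

**Definition.** $\beta$ is the infimum of $\sup_{x\in\mathbb R}\big||x|-F(x)\big|$ over entire functions $F$ of exponential type $\le1$.

**Lemma 1.** $0<\beta<\infty$.

*Proof.* For finiteness, let $\kappa(x)=c\big(\frac{\sin(x/4)}{x/4}\big)^4$ with $c$ chosen so that $\int\kappa=1$, and let $F(z)=\int_{\mathbb R}|t|\,\kappa(z-t)\,dt$. With $z=x+iy$ we have $|\kappa(z-t)|\le c\,e^{|y|}\min\big(1,256(x-t)^{-4}\big)$. So the integral converges locally uniformly, $F$ is entire, and $|F(z)|\le C(1+|x|)e^{|y|}$, which is type $\le1$. Since $\kappa\ge0$, on $\mathbb R$ we get $|F(x)-|x||=\left|\int(|x-t|-|x|)\kappa(t)dt\right|\le\int|t|\kappa(t)\,dt<\infty$.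

For positivity, suppose $F_j$ has type $\le1$ and $\sup_{\mathbb R}|F_j-|x||\to0$, with all these suprema $\le1$. Then $|F_j(x)|\le1+|x|$, so by (3) the $F_j$ are locally uniformly bounded. By Montel a subsequence converges to an entire function equal to $|x|$ on $\mathbb R$, which is not differentiable at $0$. This is a contradiction. $\square$

By S. Bernstein, $\beta$ is the Bernstein constant $\lim_n nE_n(|x|;[-1,1])=0.28016\ldots$, where here $E_n(|x|;[-1,1])$ denotes the error in Bernstein's approximation of $|x|$. We use this only to print decimals.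

**Theorem 1.** If the gauge $N$ of the 0-symmetric convex body $K\subset\mathbb R^d$ is not differentiable at some $x_0\ne0$ (in particular for every 0-symmetric convex polytope, $d\ge2$), then there is $c_K>0$ with $E_n(K)\ge c_K/\log n$ for all $n\ge2$. Moreover
$$\liminf_{n\to\infty}E_n(K)\log n\ \ge\ \frac{\pi\beta}2\approx0.440 .$$

**Theorem 2.** For every 0-symmetric convex polygon $K\subset\mathbb R^2$, $\displaystyle\lim_{n\to\infty}E_n(K)\log n=\frac{\pi\beta}2 .$

So the answer to the problem is "true", and when $d=2$ neither the order $1/\log n$ nor the constant $\pi\beta/2$ can be improved. For polytopes with $d\ge3$ only the lower bound is proved here. One might expect sharper corners to cost more, but the constant does not depend on $K$; we shall see the angle cancel.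

**Polytopes are covered.** A 0-symmetric polytope has a vertex $x_0$, and $N$ is the maximum of finitely many linear functionals, one for each facet. If only one of them, $f$, were active at $x_0$ (that is, $f(x_0)=N(x_0)=1$), then $N=f$ near $x_0$. Since $d\ge2$, $x_0$ would be interior to a segment in $\{f=1\}\cap K$, so not a vertex. Hence two distinct functionals $f_1,f_2$ are active at $x_0$. Choosing $e$ with $(f_1-f_2)(e)>0$, the one-sided derivatives satisfy $N'(x_0;e)+N'(x_0;-e)\ge f_1(e)-f_2(e)>0$, and $N$ is not differentiable at $x_0$.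

## 3. Poisson integrals of $\log|p|$

To control a polynomial off the real axis from its size on the axis, we use the Poisson integral. For $z=x+iy$, $y>0$, and $f$ with $\int\frac{|f(t)|}{1+t^2}dt<\infty$, let
$$P[f](z)=\frac1\pi\int_{\mathbb R}\frac{y\,f(t)}{(x-t)^2+y^2}\,dt .$$
Recall that $P[f]$ is harmonic in the upper half-plane, has boundary value $f(t_0)$ at points of continuity, is $\ge0$ if $f\ge0$, and that $P[1]=1$.

**Lemma 2.** For every polynomial $p\not\equiv0$,
$$\log|p(z)|\le P[\log|p|](z)\qquad(\operatorname{Im}z>0), \tag{4}$$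
with equality if $p$ has no zeros in the open upper half-plane.

*Proof.* Taking logarithms of a factorization, it suffices to treat $p(z)=z-\zeta$.

Let $\operatorname{Im}\zeta<0$ and $v(z)=\log|z-\zeta|-P[\log|\cdot-\zeta|](z)$. This is harmonic in the upper half-plane with boundary values $0$. The substitution $t=x+yr$ gives $P[\log|\cdot-\zeta|](z)=\frac1\pi\int\frac{\log|x+yr-\zeta|}{1+r^2}dr$, and $|\operatorname{Im}\zeta|\le|x+yr-\zeta|\le(1+|\zeta|)(1+|z|)(1+|r|)$. So $|v(z)|\le C_\zeta+2\log(1+|z|)$. Extend $v$ by $v(\bar z)=-v(z)$ to a harmonic function on $\mathbb C$ of logarithmic growth. By Liouville it is constant, and the constant is $0$. So equality holds.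

If $\zeta$ is real, apply this to $\zeta-i\delta$ and let $\delta\downarrow0$. The functions $\log|t-\zeta+i\delta|$ decrease to $\log|t-\zeta|$, so monotone convergence gives equality again.

If $\operatorname{Im}\zeta>0$, then $|t-\zeta|=|t-\bar\zeta|$ on $\mathbb R$, so $P[\log|\cdot-\zeta|](z)=\log|z-\bar\zeta|\ge\log|z-\zeta|$. $\square$

For example, $P[\log|t+i|](iy)=\log(1+y)$.

## 4. The corner on a line, and why the scale $1/k$ fails

**Choosing the line.** We want a line through $x_0$ along which $N$ has a symmetric kink. Scale $x_0$ so that $N(x_0)=1$. Since $N$ is convex, $e\mapsto N'(x_0;e)$ is sublinear, and $N$ is differentiable at $x_0$ exactly when $N'(x_0;e)+N'(x_0;-e)=0$ for all $e$; the sum is always $\ge0$. So there is $e$ with positive sum. For real $\lambda$ and small $s$,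
$$N\big(x_0+s(e+\lambda x_0)\big)=(1+\lambda s)\,N\Big(x_0+\frac{s}{1+\lambda s}e\Big),$$
so replacing $e$ by $e+\lambda x_0$ adds $\lambda$ to $N'(x_0;e)$ and $-\lambda$ to $N'(x_0;-e)$. Choose $\lambda$ to make the two equal. Then $N'(x_0;e)=N'(x_0;-e)=a>0$. With $\varphi(s)=N(x_0+se)$ and $b=N(e)$, convexity and the triangle inequality give
$$1+a|s|\le\varphi(s)\le1+b|s|\ \ (s\in\mathbb R),\qquad \varphi(s)=1+a|s|+o(|s|)\ \ (s\to0). \tag{5}$$

*Example.* For the square take $x_0=(1,1)$, $e=(1,-1)$. Then $\varphi(s)=\max(|1+s|,|1-s|)=1+|s|$, so $a=b=1$. On this line the problem is to approximate $(1+|s|)^k$ by a polynomial of degree $\le k$ with small *relative* error on all of $\mathbb R$.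

In general, let $h\in H_k^d$ with $\|1-h\|_{C(\partial K)}=\varepsilon_k$, and $g(s)=h(x_0+se)$, a real polynomial of degree $\le k$. By homogeneity
$$|g(s)-\varphi(s)^k|\le\varepsilon_k\,\varphi(s)^k\qquad(s\in\mathbb R). \tag{6}$$

**The natural attempt.** By (5), $\varphi(v/k)^k\to e^{a|v|}$, so we rescale by $1/k$ and study $v\mapsto g(v/k)$. If these polynomials were locally bounded in $\mathbb C$ and $\varepsilon_k\to0$, a subsequence would converge to an entire function equal to $e^{a|v|}$ on $\mathbb R$. That is impossible, since $e^{a|v|}$ has a kink at $0$. So local boundedness would force $\varepsilon_k\not\to0$.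

For polytopes, Varjú's theorem gives $e_k\to0$, so for near-optimal $h$ the boundedness must fail. The exact place is the off-axis bound. By (4) and (6), if $\varepsilon_k\le1$ and $g\not\equiv0$, then $\log|g(i/k)|\le\log2+P[k\log\varphi](i/k)$. For the square,
$$P[k\log\varphi](i/k)=\frac1\pi\int_{\mathbb R}\frac{\log(1+|s|)}{s^2+k^{-2}}ds\ \ge\ \frac2\pi\int_{1/k}^1\frac{s\log2}{2s^2}\,ds=\frac{\log2}\pi\log k\ \to\ \infty .$$
Each dyadic scale between $1/k$ and $1$ contributes equally, and there are about $\log k$ of them.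

**The way past it.** The growth at height $y$ is about $\frac{2a}\pi\,ky\log\frac1y$. It becomes of size one at height $1/M$ with $M=k\log k$. At that scale, $\varphi(u/M)^k\approx1+\frac{a|u|}{\log k}$ is nearly constant, so the object with a limit is not $g$ but $\log k\,(g-1)$. The limit should be an entire function of type $\frac{2a}\pi$ at distance $\lim\varepsilon_k\log k$ from $a|u|$. The best such distance is $a\beta/\frac{2a}\pi=\frac{\pi\beta}2$, and $a$ cancels.

## 5. Proof of Theorem 1 at the scale $1/(k\log k)$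

**Step 1: positivity for each $n$.** *This reduces the existence of $c_K$ to a statement about the lower limit.* Suppose $E_n=e_k=0$ with $n\ge2$. The infimum over a finite-dimensional space is attained, so some $h\in H^d_k$ equals $1$ on $\partial K$, that is, $h=N^k$. Then $h(x_0+se)=\varphi(s)^k$ has one-sided derivatives $\pm ka$ at $0$, although it is a polynomial in $s$. This is a contradiction. So $E_n\log n>0$ for each $n\ge2$, and if $\liminf E_n\log n>0$, then $c_K=\inf_{n\ge2}E_n\log n>0$.

By (2), we study $\lambda=\liminf_{k\text{ even}}e_k\log k$. If $\lambda=\infty$ there is nothing to prove, so let $\lambda<\infty$. Take even $k\to\infty$ and $h\in H_k^d$ (depending on $k$) with $\varepsilon_k=\|1-h\|_{C(\partial K)}$ and $\varepsilon_k\log k\to\lambda$. Along the sequence, $\varepsilon_k\log k\le\Lambda$ and, for $k$ large, $\varepsilon_k\le1$. With $g$ as in Section 4 and $M=k\log k$ put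
$$G_k(u)=\log k\,\big(g(u/M)-1\big). \tag{7}$$

**Step 2: two bounds on the real axis.** *One bound is good near the corner, the other holds everywhere.* By (5), $\varphi(s)^k\le e^{bk|s|}$. For $|s|\le1/k$, (6) gives
$$|g(s)-1|\le\varepsilon_k\varphi^k+(\varphi^k-1)\le e^b\varepsilon_k+be^b\,k|s| .$$
Put $s=u/M$ and multiply by $\log k$; since $k\log k/M=1$,
$$|G_k(u)|\le A(1+|u|)\quad(u\in\mathbb R,\ |u|\le\log k),\qquad A=e^b\max(1,\Lambda,b). \tag{8}$$
For all real $s$, $|g(s)-1|\le\varepsilon_k\varphi^k+(\varphi^k-1)\le2\varphi(s)^k$, so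
$$\log|G_k(t)|\le\log\log k+\log2+k\log\varphi(t/M)\qquad(t\in\mathbb R), \tag{9}$$
and for $k\ge3$ the right side is $\ge0$.

**Step 3: a bound off the axis.** *This is the step that failed at scale $1/k$.* Fix $R>0$ and $a'>a$, and let $\log k>2R$. Let $u=x+iy$ with $|u|\le R$, $y>0$; we may assume $G_k\not\equiv0$. We estimate the right side of (4) for $p=G_k$, splitting at $|t|=\log k$.

On $|t|\le\log k$, (8) gives $\log|G_k(t)|\le\log(\sqrt2A|t+i|)$. This majorant is $\ge0$ everywhere because $A\ge1$. So this part is at most $P[\log(\sqrt2A|t+i|)](u)=\log(\sqrt2A|u+i|)\le\log(2A(1+|u|))$, by Lemma 2.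

On $|t|>\log k$ we use (9). There $(x-t)^2+y^2\ge(|t|-R)^2$, and since the right side of (9) is $\ge0$ we may enlarge the kernel accordingly. The terms $\log\log k+\log2$ contribute at most
$$\frac{2y}\pi\cdot\frac{\log\log k+\log2}{\log k-R}=o(1).$$
For the term with $\varphi$, $(|t|-R)^{-2}\le(1+o(1))t^{-2}$. The substitution $t=Ms$ turns $k\,t^{-2}dt$ into $\frac1{\log k}s^{-2}ds$ and $|t|>\log k$ into $|s|>1/k$, so this term contributes at most
$$(1+o(1))\frac{y}{\pi\log k}\int_{|s|>1/k}\frac{\log\varphi(s)}{s^2}ds .$$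
By (5) there is $\delta>0$ with $\log\varphi(s)\le a'|s|$ for $|s|\le\delta$. Hence the integral is at most $2a'\log(\delta k)+\int_{|s|>\delta}\frac{\log(1+b|s|)}{s^2}ds=2a'\log k+O(1)$. Altogether, uniformly for $|u|\le R$, $y>0$,
$$\log|G_k(u)|\le\log\big(2A(1+|u|)\big)+\frac{2a'}\pi\,y+o(1). \tag{10}$$
Since $G_k$ has real coefficients, the same holds below the axis with $|y|$ in place of $y$. On the axis we have (8).

**Step 4: the limit function.** *We identify what the limit approximates.* By (10) and (8) the $G_k$ are locally bounded, so by Montel a subsequence converges locally uniformly to an entire $F$. The subsequence does not depend on $a'$, so we may let $a'\downarrow a$: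
$$|F(u)|\le2A(1+|u|)e^{\sigma|\operatorname{Im}u|},\qquad\sigma=\frac{2a}\pi .$$
Thus $F$ has type $\le\sigma$. For fixed real $u$, (5) gives $k\log\varphi(u/M)=\frac{a|u|}{\log k}+o\big(\frac1{\log k}\big)$, so $\log k\,\big(\varphi(u/M)^k-1\big)\to a|u|$. By (6), $\big|G_k(u)-\log k\,(\varphi(u/M)^k-1)\big|\le\varepsilon_k\log k\,\varphi(u/M)^k\to\lambda$. Therefore
$$\big|F(u)-a|u|\big|\le\lambda\qquad(u\in\mathbb R). \tag{11}$$

**Step 5: the constant.** *Rescaling $F$ to type $1$ brings in $\beta$.* The function $F_1(x)=\frac\sigma aF(x/\sigma)$ has type $\le1$, and by (11) $|F_1(x)-|x||\le\frac{\lambda\sigma}a=\frac{2\lambda}\pi$ on $\mathbb R$. So $\frac{2\lambda}\pi\ge\beta$, that is, $\lambda\ge\frac{\pi\beta}2$, which is positive by Lemma 1. With Step 1 and (2) this proves Theorem 1. $\blacksquare$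

## 6. Polygons: the extremal measure and its Cauchy transform

For Theorem 2 we must show
$$\limsup_{k\text{ even}}e_k\log k\le\frac{\pi\beta}2$$
for a polygon $K\subset\mathbb R^2$ with vertices $\pm v_1,\dots,\pm v_p$, $p\ge2$. Instead of building good polynomials we use duality. In Section 1 the lower bounds came from point weights annihilating all competitors. For degree $4$ on the square, $\frac17(-\delta_0+4\delta_{1/2}-2\delta_1)$ has total variation $1$, kills every $q$, and gives $\frac17=e_4$ on the constant $1$. Such an *extremal* measure always exists. We shall show that, seen from close to the corners, it cannot give the constant $1$ more than $\frac{\pi\beta}{2\log k}$, asymptotically.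

Throughout, $k$ is even, $M=k\log k$, and $C,c,c',\dots$ are positive constants independent of $k$ which may change from line to line.

**Coordinates.** Choose coordinates so that no vertex lies on the line through $(0,1)$, and $N(0,1)=1$. Put $\Phi(t)=N(1,t)$. The line $\{(1,t)\}$ meets each line $\mathbb Rv_j$ exactly once, so $\Phi$ is convex and piecewise linear with breakpoints $t_1<\dots<t_p$. On the successive intervals $\Phi=\ell_0,\ell_1,\dots,\ell_p$, where $\ell_j(t)=\alpha_j+\beta_jt$ are restrictions of the functionals that define edges. Hence $|\ell_j|\le\Phi$ on $\mathbb R$. The point $(0,1)$ lies in the interior of an edge cone, with functional $f$ say. For $t\to+\infty$ we are in that cone, and for $t\to-\infty$ in the opposite one. So $\ell_0=-\ell_p$, $\beta_p=f(0,1)=1$, and, $k$ being even, $\ell_0^k=\ell_p^k$. Put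
$$D_j=\beta_j-\beta_{j-1}>0,\quad\varphi_j=\Phi(t_j)>0,\quad a_j=\frac{D_j}{2\varphi_j},\quad L_j=\tfrac12(\ell_{j-1}+\ell_j).$$
Then $|L_j|\le\Phi$ on $\mathbb R$, $L_j(t_j)=\varphi_j$, and near $t_j$, where $\Phi=\max(\ell_{j-1},\ell_j)$, we have $\Phi-L_j=\frac{D_j}2|t-t_j|$.

*Example.* For the square, $\Phi(t)=\max(1,|t|)$. The breakpoints are $-1,1$; $\ell_0=-t$, $\ell_1=1$, $\ell_2=t$; $D_1=D_2=\varphi_1=\varphi_2=1$; $a_1=a_2=\frac12$; and $L_1=\frac{1-t}2$, $L_2=\frac{1+t}2$.

**Step 1: the extremal measure.** *We turn $e_k$ into an integral.* Even functions in $C(\partial K)$ correspond to functions in $C(\mathbb R\cup\{\infty\})$, a boundary point being sent to its slope $t$. The form $h\in H_k^2$ corresponds to $P/\Phi^k$ with $P(t)=h(1,t)$, an arbitrary real polynomial of degree $\le k$. Since $\Phi(t)/|t|\to1$, its value at $\infty$ is the coefficient $[t^k]P$. So $e_k$ is the distance from $1$ to this subspace. By Hahn–Banach and the Riesz representation of the dual, there is a real measure $\nu=\nu_k$ on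 $\mathbb R\cup\{\infty\}$ with
$$\|\nu\|\le1,\qquad\int P\,\Phi^{-k}d\nu=0\ \text{ for all }P,\ \deg P\le k,\qquad\int1\,d\nu=e_k .$$
On $\mathbb R$ put $d\mu=\Phi^{-k}d\nu$, a finite measure since $\Phi$ is bounded below by a positive constant. The polynomial $\ell_p^k$ has leading coefficient $1$, so $\int_{\mathbb R}\ell_p^k\,d\mu+\nu(\{\infty\})=0$. Subtracting this from $\int1\,d\nu=e_k$,
$$e_k=\int_{\mathbb R}(\Phi^k-\ell_p^k)\,d\mu, \tag{12}$$
and the integrand vanishes off $[t_1,t_p]$, because $\Phi=\pm\ell_p$ there.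

**Step 2: the Cauchy transform.** *It encodes the orthogonality.* Let $C_k(\zeta)=\int_{\mathbb R}\frac{d\mu(t)}{\zeta-t}$, $\zeta\notin\mathbb R$. For a complex polynomial $\omega$ with $\deg\omega\le k$, the polynomial $t\mapsto\frac{\omega(\zeta)-\omega(t)}{\zeta-t}$ has degree $\le k-1$. Hence it contributes nothing at $\infty$ and is annihilated by $\mu$. So
$$\omega(\zeta)\,C_k(\zeta)=\int_{\mathbb R}\frac{\omega(t)\,\Phi(t)^{-k}}{\zeta-t}\,d\nu(t). \tag{13}$$

**Step 3: a bound for $C_k$.** *A polynomial that is as small as $\Phi^k$ on $\mathbb R$ and as large as possible off $\mathbb R$ forces $C_k$ to be small.* Let $U=P[\log\Phi]$ in the upper half-plane and $U(\bar\zeta)=U(\zeta)$. By Varjú's theorem for the degrees $2k,2k+1$, after averaging over $\pm x$, for $k\ge k_0$ there is $h\in H_{2k}^2$ with $|1-h|\le\frac12$ on $\partial K$. Then $Q(t)=h(1,t)$ satisfies $\frac12\Phi^{2k}\le Q\le\frac32\Phi^{2k}$ on $\mathbb R$. Its value at $\infty$, the coefficient of $t^{2k}$, is at least $\frac12$, so $Q$ has exact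 degree $2k$. Since $Q>0$, its zeros form $k$ conjugate pairs. Collecting those in the lower half-plane we get $Q=|\omega|^2$ on $\mathbb R$, with $\deg\omega=k$ and all zeros of $\omega$ in the open lower half-plane. By the equality case of Lemma 2, for $\operatorname{Im}\zeta>0$,
$$\log|\omega(\zeta)|=P\big[\tfrac12\log Q\big](\zeta)\ge kU(\zeta)-\tfrac12\log2 .$$
On $\mathbb R$, $|\omega|\Phi^{-k}\le\sqrt{3/2}$. Using $\omega$ in (13), and $\overline{\omega(\bar z)}$ for $\operatorname{Im}\zeta<0$,
$$|C_k(\zeta)|\le\sqrt3\,e^{-kU(\zeta)}\int\frac{d|\nu|(t)}{|\zeta-t|}\le\frac{\sqrt3\,e^{-kU(\zeta)}}{|\operatorname{Im}\zeta|}. \tag{14}$$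

**Step 4: comparing $U$ with affine functions.** *These inequalities will make (14) useful.* Let $\ell\not\equiv0$ be real affine with $|\ell|\le\Phi$ on $\mathbb R$. It has no zero off $\mathbb R$, so by Lemma 2
$$U-\log|\ell|=P\big[\log(\Phi/|\ell|)\big]\ge0\quad\text{in the upper half-plane,} \tag{15}$$
and both terms on the left are symmetric under $\zeta\mapsto\bar\zeta$.

(i) For each $j$, $U-\log|\ell_j|>0$ off $\mathbb R$. Indeed, just beyond an endpoint of the interval where $\Phi=\ell_j$, we have $\ell_j>0$ and $\Phi>\ell_j$, so $\Phi>|\ell_j|$ on a nonempty open set. By continuity the difference is bounded below by a positive constant on compact subsets of the open half-planes.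

(ii) Let $i\in\{j-1,j\}$. On one side of $t_j$ (the right if $i=j-1$, the left if $i=j$) $\Phi-\ell_i=D_j|t-t_j|$ with $\ell_i>0$ near $t_j$. So $\log(\Phi/\ell_i)\ge c|t-t_j|$ on a one-sided interval of some length $\delta$, with $c,\delta$ common to all $i,j$. Elsewhere $\log(\Phi/|\ell_i|)\ge0$. Hence for $\zeta=t_j+iy$, $y\ne0$,
$$U(\zeta)-\log|\ell_i(\zeta)|\ge\frac{|y|}\pi\int_0^\delta\frac{cs\,ds}{s^2+y^2}=\frac{c|y|}{2\pi}\log\Big(1+\frac{\delta^2}{y^2}\Big). \tag{16}$$
The logarithm is the same one that appeared in Section 4, now working for us.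

## 7. Moving the integral onto vertical segments through the corners

**Step 5: Cauchy's formula.** *We express $\Phi^k-\ell_p^k$ through kernels $\frac1{\zeta-t}$, so that integration against $\mu$ produces $C_k$.* Fix $Y>0$ and put $J_j=\ell_{j-1}^k-\ell_j^k$. For $1\le j\le p-1$ apply Cauchy's formula to $\ell_j^k-\ell_p^k$ on the rectangle $(t_j,t_{j+1})\times(-Y,Y)$ and add. For real $t\notin\{t_1,\dots,t_p\}$ the sum of the left sides is $\Phi(t)^k-\ell_p(t)^k$. On the vertical segment at $t_j$, directed upwards, the rectangle on its left contributes $\ell_{j-1}^k-\ell_p^k$ and the one on its right contributes $-(\ell_j^k-\ell_p^k)$. The sum is $J_j$ for $2\le j\le p-1$. For $j=1$ only $-(\ell_1^k-\ell_p^k)=\ell_0^k-\ell_1^k=J_1$ occurs, and for $j=p$ only $\ell_{p-1}^k-\ell_p^k=J_p$. Hence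
$$\Phi(t)^k-\ell_p(t)^k=\frac1{2\pi i}\Big[\sum_{j=1}^p\int_{t_j-iY}^{t_j+iY}\frac{J_j(\zeta)}{\zeta-t}d\zeta+\sum_{j=1}^{p-1}\Big(\int_{t_j-iY}^{t_{j+1}-iY}-\int_{t_j+iY}^{t_{j+1}+iY}\Big)\frac{(\ell_j^k-\ell_p^k)(\zeta)}{\zeta-t}d\zeta\Big]. \tag{17}$$
Since $J_j(t_j)=0$, on the $j$th vertical segment $|J_j(\zeta)|\le C_{(k)}|\zeta-t_j|\le C_{(k)}|\zeta-t|$ for every real $t$, with $C_{(k)}$ depending on $k$. So the integrands there are bounded uniformly in $t$, the right side of (17) is continuous in $t$ by dominated convergence, and (17) holds for all real $t$. The same bound justifies Fubini against the finite measure $\mu$. With (12),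
$$e_k=\frac1{2\pi i}\Big[\sum_{j=1}^p\int_{t_j-iY}^{t_j+iY}J_j\,C_k\,d\zeta+\sum_{j=1}^{p-1}\Big(\int_{t_j-iY}^{t_{j+1}-iY}-\int_{t_j+iY}^{t_{j+1}+iY}\Big)(\ell_j^k-\ell_p^k)\,C_k\,d\zeta\Big]. \tag{18}$$

**Step 6: only tiny neighborhoods of the corners matter.** On the horizontal segments, (14) and (i) give $|(\ell_j^k-\ell_p^k)C_k|\le Ce^{-ck}$. On the $j$th vertical segment, $\zeta=t_j+iy$ and $\ell_i(\zeta)=\varphi_j+i\beta_iy$ for $i=j-1,j$, so $|\ell_i(\zeta)|\ge\varphi_j$. Factoring the difference of $k$th powers,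
$$|J_j(\zeta)|\le D_j|y|\cdot k\max_{i}|\ell_i(\zeta)|^{k-1}\le\frac{kD_j|y|}{\varphi_j}\max_{i\in\{j-1,j\}}|\ell_i(\zeta)|^k .$$
Together with (14) and (16), in which $|y|$ cancels,
$$|J_j(\zeta)\,C_k(\zeta)|\le Ck\exp\Big(-ck|y|\log\big(1+\tfrac{\delta^2}{y^2}\big)\Big). \tag{19}$$
For $|y|\le\delta k^{-1/2}$ the logarithm is at least $\log k$, so the right side is at most $Cke^{-cM|y|}$. For $\delta k^{-1/2}\le|y|\le Y$ the logarithm is at least $\log(1+\delta^2/Y^2)>0$, so the right side is at most $Cke^{-c'\sqrt k}$. Therefore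
$$e_k\log k=\sum_{j=1}^pI_j(k)+o(1),\qquad I_j(k)=\frac{\log k}{2\pi i}\int_{|y|\le\delta k^{-1/2}}J_j\,C_k\,d\zeta . \tag{20}$$
Since $\int Cke^{-cM|y|}dy\le Ck/M=C/\log k$, this already gives $e_k\le C/\log k$, and so $L:=\limsup_{k\text{ even}}e_k\log k<\infty$. It remains to find the constant.

## 8. Blow-up of the extremal measure at each corner

**Step 7: limit measures.** *We zoom in at scale $1/M$ at every corner at once, sharing the total mass $1$ among them.* Pass to a subsequence with $e_k\log k\to L$. Let $r=\min_j(t_{j+1}-t_j)$, and let $\nu_k^{(j)}$ be the image of $\nu_k|_{\{|t-t_j|<r/2\}}$ under $\tau=M(t-t_j)$. The windows are disjoint, so $\sum_j\|\nu_k^{(j)}\|\le1$. By Banach–Alaoglu, along a further subsequence $\nu_k^{(j)}\to\nu^{(j)}$ weak-* in $C_0(\mathbb R)^*$, and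
$$\sum_{j=1}^p\|\nu^{(j)}\|\le1 . \tag{21}$$

**Step 8: limits of the Cauchy transforms.** For $w\notin\mathbb R$ and $\zeta=t_j+w/M$, put $c_k(w)=M^{-1}L_j(\zeta)^kC_k(\zeta)$. By (13) with $\omega=L_j^k$,
$$c_k(w)=\int_{\mathbb R}\frac{(L_j(t)/\Phi(t))^k}{w-M(t-t_j)}\,d\nu_k(t). \tag{22}$$
Here $0\le(L_j/\Phi)^k\le1$. At $t=t_j+\tau/M$ with $|\tau|$ bounded, $L_j/\Phi=1-O(1/M)$, so $(L_j/\Phi)^k\to1$ locally uniformly in $\tau$, as $k/M\to0$. Let $R>|w|$ and let $\chi$ be a continuous cutoff, $0\le\chi\le1$, $\chi=1$ on $|\tau|\le R$, $\chi=0$ on $|\tau|\ge2R$. Insert $1=\chi+(1-\chi)$ in (22), with $\tau=M(t-t_j)$. For large $k$ the part with $\chi$ involves only $\nu_k^{(j)}$ and converges to $\int\frac{\chi(\tau)}{w-\tau}d\nu^{(j)}(\tau)$, by weak-* convergence and the uniform convergence of the integrands. The part with $1-\chi$ is at most $\frac1{R-|w|}$, both for $c_k$ and in the limit. Letting $R\to\infty$,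
$$c_k(w)\to c^{(j)}(w):=\int_{\mathbb R}\frac{d\nu^{(j)}(\tau)}{w-\tau}\qquad(w\in\mathbb C\setminus\mathbb R).$$

**Step 9: exponential decay of $c^{(j)}$.** *The limit measure inherits from the orthogonality of $\nu_k$ a rapidly decaying Cauchy transform.* Let $w=x+i\eta$. By (14), with $\operatorname{Im}\zeta=\eta/M$,
$$|c_k(w)|\le\frac{\sqrt3}{|\eta|}\,e^{-k(U-\log|L_j|)(\zeta)} .$$
Let $0<a''<a_j$. Near $t_j$, $\log(\Phi/L_j)=-\log\big(1-\frac{D_j|t-t_j|}{2\Phi(t)}\big)\ge\frac{D_j}{2\Phi(t)}|t-t_j|$, and $\frac{D_j}{2\Phi(t_j)}=a_j$. So there is $\delta'>0$ with $\log(\Phi/L_j)\ge a''|t-t_j|$ for $|t-t_j|\le\delta'$. Apply (15) with $\ell=L_j$, keep only this interval, and substitute $t=t_j+\rho/M$: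
$$k(U-\log|L_j|)(\zeta)\ge\frac{a''|\eta|}{\pi\log k}\int_{|\rho|\le\delta'M}\frac{|\rho|\,d\rho}{(\rho-x)^2+\eta^2}=\frac{a''|\eta|}{\pi\log k}\big(2\log M+O_w(1)\big)\ \to\ \frac{2a''}\pi|\eta| .$$
For the middle equality, $\frac{|\rho|}{(\rho-x)^2+\eta^2}-\frac1{|\rho|}=O_w(\rho^{-2})$ at infinity. The limit uses $\log M/\log k\to1$. Letting $k\to\infty$ and then $a''\uparrow a_j$,
$$|c^{(j)}(w)|\le\frac{\sqrt3}{|\operatorname{Im}w|}\,e^{-\sigma_j|\operatorname{Im}w|},\qquad\sigma_j=\frac{2a_j}\pi . \tag{23}$$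

**Step 10: limits of the $I_j(k)$.** On the segment, $\zeta=t_j+i\eta/M$, $d\zeta=\frac iM\,d\eta$, and $C_k=ML_j^{-k}c_k$, so
$$I_j(k)=\frac1{2\pi}\int_{|\eta|\le\delta k^{-1/2}M}\Big[\log k\,\frac{J_j(\zeta)}{L_j(\zeta)^k}\Big]c_k(i\eta)\,d\eta .$$
The integrand equals $\frac{\log k}MJ_jC_k$. By the estimate after (19) it is dominated by $\frac{\log k}M\,Ck\,e^{-c|\eta|}=Ce^{-c|\eta|}$. For fixed $\eta$ and any of the slopes $\beta'$ involved, $\big(1+\frac{\beta'i\eta}{\varphi_jM}\big)^k=1+\frac{\beta'i\eta}{\varphi_j\log k}+o\big(\frac1{\log k}\big)$. So the bracket tends to $\frac{(\beta_{j-1}-\beta_j)i\eta}{\varphi_j}=-2ia_j\eta$. By dominated convergence and (20),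
$$I_j(k)\to I_j:=\frac{a_j}{\pi i}\int_{\mathbb R}\eta\,c^{(j)}(i\eta)\,d\eta,\qquad L=\sum_{j=1}^pI_j . \tag{24}$$

## 9. Pairing the limit measure with $a|x|-F(x)$

**Step 11: $|I_j|\le\frac{\pi\beta}2\|\nu^{(j)}\|$.** *We show that $I_j$ is the integral of $a_j|x|-F(x)$ against $\nu^{(j)}$, for every entire $F$ of type less than $\sigma_j$ that makes this function bounded. Then we choose $F$ nearly optimal.* Drop the index $j$, so $\sigma=2a/\pi$. Let $0<\sigma'<\sigma$ and $\rho>0$. By the definition of $\beta$ there is $F_0$ of type $\le1$ with $\sup_{\mathbb R}||x|-F_0|\le\beta+\rho$. Put $F(z)=\frac a{\sigma'}F_0(\sigma'z)$, of type $\le\sigma'$, and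
$$g(x)=a|x|-F(x),\qquad\sup_{\mathbb R}|g|\le\frac a{\sigma'}(\beta+\rho).$$
By (3), $|F(z)|\le C(1+|z|)e^{\sigma'|\operatorname{Im}z|}$. To make integrals converge, let $m_\epsilon(z)=\big(\frac{\sin\epsilon z}{\epsilon z}\big)^3$ with $\sigma'+3\epsilon<\sigma$. In any strip $|\operatorname{Im}z|\le T$, both $(az-F)m_\epsilon$ and $(-az-F)m_\epsilon$ are $O(|z|^{-2})$ at infinity.

Apply Cauchy's formula to $(az-F)m_\epsilon$ in $\{\operatorname{Re}z>0,|\operatorname{Im}z|<T\}$ and to $(-az-F)m_\epsilon$ in $\{\operatorname{Re}z<0,|\operatorname{Im}z|<T\}$, and add. On the segment from $-iT$ to $iT$ the left half-strip contributes $-az-F$ and the right one $-(az-F)$. The sum is $-2az$, and $F$ disappears. So for real $t\ne0$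
$$g(t)m_\epsilon(t)=\frac1{2\pi i}\Big[\int_{-iT}^{iT}\frac{-2az\,m_\epsilon(z)}{z-t}dz+\Big(\int_{\operatorname{Im}z=-T}-\int_{\operatorname{Im}z=T}\Big)\frac{\big(az\operatorname{sgn}(\operatorname{Re}z)-F(z)\big)m_\epsilon(z)}{z-t}dz\Big], \tag{25}$$
horizontal lines being directed to the right. On the first path $|z/(z-t)|\le1$, so by dominated convergence (25) extends to $t=0$. Now integrate against $\nu=\nu^{(j)}$. Fubini applies: the first integrand is at most $2a|m_\epsilon(z)|$, and on the lines $|z-t|\ge T$ while the rest is $O(|z|^{-2})$. The effect is to replace $\frac1{z-t}$ by $c(z)=c^{(j)}(z)$. On $\operatorname{Im}z=\pm T$, $T\ge1$, (23) gives $|c|\le\sqrt3\,e^{-\sigma T}$, while $|m_\epsilon(z)|\le e^{3\epsilon T}/(\epsilon|z|)^3$ and $|az\operatorname{sgn}(\operatorname{Re}z)-F(z)|\le C(1+|z|)e^{\sigma'T}$. So these integrals are $O_\epsilon\big(e^{(\sigma'+3\epsilon-\sigma)T}\big)\to0$ as $T\to\infty$. With $z=i\eta$,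
$$\int g\,m_\epsilon\,d\nu=\frac1{2\pi i}\int_{i\mathbb R}(-2az)\,m_\epsilon(z)\,c(z)\,dz=\frac a{\pi i}\int_{\mathbb R}\eta\,m_\epsilon(i\eta)\,c(i\eta)\,d\eta .$$
Let $\epsilon\to0$. On the left $|m_\epsilon|\le1$ and $m_\epsilon\to1$, with $g$ bounded and $\nu$ finite. On the right $m_\epsilon(i\eta)=\big(\frac{\sinh\epsilon\eta}{\epsilon\eta}\big)^3\in[1,e^{3\epsilon|\eta|}]$ and $|\eta\,c(i\eta)|\le\sqrt3\,e^{-\sigma|\eta|}$. For $\epsilon\le\epsilon_0$ with $3\epsilon_0<\sigma$ the integrand is dominated by $\sqrt3\,e^{(3\epsilon_0-\sigma)|\eta|}$. Dominated convergence on both sides gives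
$$\int_{\mathbb R}g\,d\nu=\frac a{\pi i}\int_{\mathbb R}\eta\,c(i\eta)\,d\eta=I . \tag{26}$$
Hence $|I|\le\frac a{\sigma'}(\beta+\rho)\|\nu\|$. Let $\rho\to0$ and $\sigma'\to\sigma=\frac{2a}\pi$. Then $\frac a{\sigma'}\to\frac\pi2$, the corner parameter $a$ cancels once more, and $|I|\le\frac{\pi\beta}2\|\nu\|$.

**Step 12: adding the corners.** By (24), Step 11 and (21),
$$\limsup_{k\text{ even}}e_k\log k=L\le\sum_{j=1}^p|I_j|\le\frac{\pi\beta}2\sum_{j=1}^p\|\nu^{(j)}\|\le\frac{\pi\beta}2 .$$
The number of corners does not enter, because they share one unit of mass. With (2) this gives $\limsup_nE_n(K)\log n\le\frac{\pi\beta}2$. Theorem 1, which applies because polygons have vertices, gives $\liminf_nE_n(K)\log n\ge\frac{\pi\beta}2$. Hence $\lim_nE_n(K)\log n=\frac{\pi\beta}2$. $\blacksquare$
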